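# A fifteen-vertex hypergraph in which every choice function is trapped

## 1. Hypergraphs with a hyperedge of at most one element

**Definition (hypergraph, $f$, $\mathcal E_Z$).** A hypergraph $\mathcal H=(V,\mathcal E)$ consists of a finite nonempty set $V$ and a nonempty finite family $\mathcal E$ of subsets of $V$, the hyperedges. For $Z\subseteq V$ put
$$f(Z)=\min\{|X\cap Z|:X\in\mathcal E\},\qquad \mathcal E_Z=\{X\in\mathcal E:|X\cap Z|=f(Z)\}.$$
So $\mathcal E_Z$ collects the hyperedges that meet $Z$ as little as possible. For the triangle $V=\{1,2,3\}$, $\mathcal E=\{12,13,23\}$ we have $f(\{1\})=0$ with $\mathcal E_{\{1\}}=\{23\}$, and $f(\{1,2\})=1$ with $\mathcal E_{\{1,2\}}=\{13,23\}$, and $f(V)=2$.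

**Definition (regular).** A hypergraph $(V,\mathcal F)$ is regular if $\mathcal F$ is a finite nonempty family of subsets of $V$, repetitions allowed, such that every vertex lies in the same positive number $d$ of members of $\mathcal F$, counted with multiplicity. The condition $V\notin\mathcal F$ means that no member equals $V$. Two examples that we shall use: the family of all singletons ($d=1$), and $\{Z,V\setminus Z\}$ for $\emptyset\ne Z\subsetneq V$ ($d=1$). The family $\{\{1\},\{1,2\}\}$ on $V=\{1,2\}$ is not regular.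

The following statement is posed in "A conjecture on hypergraph orientation", https://egres.elte.hu/qp/egresqp-08-02.pdf.

**Conjecture.** Let $\mathcal H=(V,\mathcal E)$ be a hypergraph. Suppose

* (H) $\bigcap_{Z\in\mathcal F}\mathcal E_Z=\emptyset$ for every regular hypergraph $(V,\mathcal F)$ with $V\notin\mathcal F$.

Then there is a function $h:\mathcal E\to V$ such that

* (C) $Z-h(\mathcal E_Z)\ne\emptyset$ for every $\emptyset\ne Z\subsetneq V$, where $h(\mathcal E_Z)=\{v\in V:\exists X\in\mathcal E_Z,\ h(X)=v\}$.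

In words: no hyperedge is minimal simultaneously for all members of a regular family, and we want to assign a vertex to each hyperedge so that no proper nonempty $Z$ is entirely covered by the values on its own minimal hyperedges. There is one case in which this is easy.

**Proposition 1.** The conjecture is true if $f(V)\le 1$.

**Proof.** If $|V|=1$ there is no $Z$ to check in (C). Let $|V|\ge2$ and assume (H). Note that $f(V)$ is the smallest size of a hyperedge.

First, $\emptyset\notin\mathcal E$. Let $\mathcal F_0$ be the family of all singletons; it is regular and $V\notin\mathcal F_0$. If $\emptyset\in\mathcal E$, then $|\emptyset\cap Z|=0$ is minimal for each $Z\in\mathcal F_0$, so $\emptyset\in\bigcap_{Z\in\mathcal F_0}\mathcal E_Z$, against (H). Hence $f(V)=1$, and there is a hyperedge $\{v\}$.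

For each $X\in\mathcal E$ choose any $h(X)\in X$. Let $\emptyset\ne Z\subsetneq V$. Then $f(Z)\le|\{v\}\cap Z|\le1$.

* If $f(Z)=1$, then $v\in Z$ and $\{v\}\in\mathcal E_Z$. Also $\{v\}\cap(V\setminus Z)=\emptyset$, so $\{v\}\in\mathcal E_{V\setminus Z}$. This contradicts (H) for the regular family $\{Z,V\setminus Z\}$.
* So $f(Z)=0$. Every $X\in\mathcal E_Z$ is disjoint from $Z$, and $h(X)\in X$ gives $h(\mathcal E_Z)\cap Z=\emptyset$. Hence $Z-h(\mathcal E_Z)=Z\ne\emptyset$. $\square$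

What changes if every hyperedge has at least two elements? The hyperedge $\{v\}$ did all the work: it forced $f(Z)\le 1$ and it excluded $f(Z)=1$. Without it, sets $Z$ with $f(Z)\ge1$ occur, the members of $\mathcal E_Z$ meet $Z$, and it now matters which element $h(X)\in X$ is chosen. The triangle already shows this.

## 2. The triangle, and uniform hypergraphs without constant sets

Call a set $Z$ constant if $|X\cap Z|$ is the same for all $X\in\mathcal E$. For uniform hypergraphs (all hyperedges of the same size $k$) there is a convenient sufficient condition for (H).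

**Lemma 2.** Let $\mathcal E$ be $k$-uniform and suppose that no $\emptyset\ne Z\subsetneq V$ is constant. Then (H) holds.

**Proof.** Let $(V,\mathcal F)$ be regular of degree $d\ge1$ with $V\notin\mathcal F$, and suppose $X_0\in\bigcap_{Z\in\mathcal F}\mathcal E_Z$. For each $X\in\mathcal E$, counting incidences gives
$$\sum_{Z\in\mathcal F}|X\cap Z|=dk=\sum_{Z\in\mathcal F}|X_0\cap Z|,$$
while $|X\cap Z|\ge f(Z)=|X_0\cap Z|$ for each term. So equality holds in every term, for every $X$: every $Z\in\mathcal F$ is constant. As $V\notin\mathcal F$, every member of $\mathcal F$ is empty, contradicting $d\ge1$. $\square$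

In the triangle, $|X\cap\{1\}|$ takes the values $0,1$ and $|X\cap\{1,2\}|$ the values $1,2$; by symmetry no proper nonempty set is constant, so (H) holds. Now try functions $h$.

* The arbitrary choice $h(12)=h(13)=1$, $h(23)=2$ fails: for $Z=\{1,2\}$ we have $\mathcal E_Z=\{13,23\}$ and $h(\mathcal E_Z)=\{1,2\}=Z$.
* The cyclic choice $h(12)=1$, $h(23)=2$, $h(13)=3$ works. For $Z=\{v\}$ the only member of $\mathcal E_Z$ misses $v$, and so does its value. For $Z=\{1,2\},\{2,3\},\{1,3\}$ the sets $h(\mathcal E_Z)$ are $\{2,3\},\{1,3\},\{1,2\}$, and each misses an element of $Z$.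

One observation holds in general. If $|V|\ge2$ and $v$ is missed by some hyperedge, then $f(\{v\})=0$ and $\mathcal E_{\{v\}}$ consists of the hyperedges missing $v$; so (C) for $Z=\{v\}$ says that $h(X)\ne v$ whenever $v\notin X$. If every vertex is missed by some hyperedge, (C) forces $h(X)\in X$ for all $X$.

To refute the conjecture we therefore look for a uniform hypergraph without constant sets in which every choice $h(X)\in X$ is defeated by some $Z$.

## 3. A hypergraph on $\mathbb Z_3\times\mathbb Z_5$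

Let $V=\mathbb Z_3\times\mathbb Z_5$; the element $(r,c)$ lies in row $r$ and column $c$. Put
$$N(r,c)=\{(s,c):s\ne r\}\cup\{(r,c\pm1)\},\qquad M(r,c)=\{(s,c):s\ne r\}\cup\{(r,c\pm2)\},$$
and $\mathcal E=\{N(m):m\in V\}$. All these sets have four elements. For $(0,0)$, marking the elements of $N(0,0)$ and $M(0,0)$:
$$\begin{array}{c|ccccc} &0&1&2&3&4\\ \hline 0&\cdot&N&M&M&N\\ 1&N,M&&&&\\ 2&N,M&&&&\end{array}$$

**Theorem 3.** $(V,\mathcal E)$ satisfies the hypothesis (H) of the conjecture, but for every $h:\mathcal E\to V$ there is $\emptyset\ne Z\subsetneq V$ with $Z\subseteq h(\mathcal E_Z)$. Hence the conjecture is false; here $|V|=|\mathcal E|=15$ and all hyperedges have size $4$.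

The relations $u\in N(v)$ and $u\in M(v)$ are symmetric. Let $A,\bar A$ be their symmetric $0/1$ matrices, $J$ the all-ones matrix and $\mathbf 1$ the all-ones vector; $A\mathbf 1=\bar A\mathbf 1=4\cdot\mathbf 1$. For $x\in\mathbb R^V$ and $S\subseteq V$ write $x(S)=\sum_{v\in S}x_v$. Thus $(Ax)_m=x(N(m))$. Permutations of the rows and the maps $c\mapsto\pm c+t$ of the columns preserve $N$ and $M$; we call these, and their compositions, symmetries.

**Step 1: how $N$-sets meet $M$-sets.** The purpose is an inverse, up to a rank-one term, for $A$. We claim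
$$|N(u)\cap M(v)|=1\ \text{ if }u\ne v,\qquad |N(u)\cap M(u)|=2;\qquad\text{that is,}\quad A\bar A=\bar AA=J+I.\tag{1}$$
Let $u=(r,c)$, $v=(r',c')$.

* $u=v$: the common elements are the two others in the column.
* $c=c'$, $r\ne r'$: only the third element of the column is common.
* $c\ne c'$, $r=r'$: only the row parts can meet, in $|\{c\pm1\}\cap\{c'\pm2\}|$ elements. For $c'-c=1$: $\{c\pm1\}\cap\{c+3,c-1\}=\{c-1\}$. For $c'-c=2$: $\{c\pm1\}\cap\{c+4,c\}=\{c-1\}$, since $c+4=c-1$. The cases $-1,-2$ are mirror images. So exactly one element.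
* $c\ne c'$, $r\ne r'$: column parts lie in different columns and row parts in different rows, so the possible common elements are $(r',c)$, which is always in the column part of $N(u)$ and lies in $M(v)$ iff $c'-c=\pm2$, and $(r,c')$, which lies in $N(u)$ iff $c'-c=\pm1$ and is always in $M(v)$. Exactly one of these occurs.

As $(A\bar A)_{uv}=|N(u)\cap M(v)|$, this is (1). The matrix $J+I$ has eigenvalues $16$ and $1$, so $A$ and $\bar A$ are nonsingular. In particular the sets $N(m)$ are distinct.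

**Step 2: how $M$-sets meet each other.** We shall need
$$|N(y)\cap N(z)|\le2\quad\text{and}\quad|M(y)\cap M(z)|\le2\qquad(y\ne z).\tag{2}$$
For $N$: in the same column, only the third element of the column is common. In different columns and rows, the column parts are disjoint, the row parts are disjoint, and each column part meets the other's row part in at most one element. In the same row and different columns, only the row parts can meet, and $\{c\pm1\}\cap\{c'\pm1\}$ has at most one element. For $M$: the bijection $\kappa(r,c)=(r,2c)$ of $V$ satisfies $\kappa(N(m))=M(\kappa(m))$, because it sends $(r,c\pm1)$ to $(r,2c\pm2)$.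

**Step 3: (H) holds.** If $|N(m)\cap Z|=t$ for all $m$, then $A\mathbf 1_Z=t\mathbf 1=A(\frac t4\mathbf 1)$. As $A$ is nonsingular, $\mathbf 1_Z=\frac t4\mathbf 1$, so $Z\in\{\emptyset,V\}$. Lemma 2 gives (H).

It remains to defeat every $h$.

## 4. Bijective choices, and why explicit test sets do not suffice

For $h:\mathcal E\to V$ write $\varphi(m)=h(N(m))$, a map $V\to V$. The first approach is to write down explicit test sets $Z$. This handles one class of maps completely.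

**Lemma 4.** Suppose $Z\not\subseteq h(\mathcal E_Z)$ for all $\emptyset\ne Z\subsetneq V$. Then $\varphi(m)\in N(m)$ for all $m$, and $\varphi$ is not bijective.

**Proof.** Every vertex is missed by some hyperedge, so the observation of Section 2 gives $\varphi(m)\in N(m)$. Suppose $\varphi$ is bijective.

First test: $Z=M(m_0)$. By (1), $f(Z)=1$ and $\mathcal E_Z=\{N(m):m\ne m_0\}$, so $h(\mathcal E_Z)=V\setminus\{\varphi(m_0)\}$. As $Z\not\subseteq h(\mathcal E_Z)$, we get $\varphi(m_0)\in M(m_0)$. So $\varphi(m_0)\in M(m_0)\cap N(m_0)$: it lies in the column of $m_0$ and differs from $m_0$. This holds for all $m_0$.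

Second test: the row $Z=\{(0,c):c\in\mathbb Z_5\}$. Then $|N(r,c)\cap Z|$ is $2$ if $r=0$ and $1$ if $r\ne0$, so $\mathcal E_Z=\{N(r,c):r\ne0\}$. For each $c$ the element $m=\varphi^{-1}(0,c)$ lies in column $c$ and $m\ne(0,c)$, so $N(m)\in\mathcal E_Z$ and $(0,c)\in h(\mathcal E_Z)$. Hence $Z\subseteq h(\mathcal E_Z)$, a contradiction. $\square$

The argument stops exactly when $\varphi$ misses a vertex $v^*$. For the four $m_0\in M(v^*)$ the set $M(m_0)$ contains $v^*$, so $M(m_0)\not\subseteq h(\mathcal E_Z)$ holds automatically and says nothing about $\varphi(m_0)$; the row test fails likewise for a row containing a missed vertex. A useful $Z$ must lie inside the image of $\varphi$, so it must depend on $\varphi$, and there are $4^{15}$ maps with $\varphi(m)\in N(m)$. We need a procedure that produces $Z$ from $\varphi$.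

## 5. From a fixed point to a vertex of a polyhedron

Suppose $Z\subseteq h(\mathcal E_Z)$ and $f(Z)>0$. Then $a=\frac1{f(Z)}\mathbf 1_Z$ satisfies $a\ge0$, $a(N(m))\ge1$ for all $m$, and for every $v$ with $a_v>0$ there is $m$ with $\varphi(m)=v$ and $a(N(m))=1$. If we drop the requirement that $a$ be a multiple of an indicator vector, such an $a$ always exists, by a fixed point argument. The task is then to get back to indicator vectors.

**Facts recalled.** *Brouwer's theorem*: a continuous map of a cube $[0,1]^n$ to itself has a fixed point. *Polyhedra*: let $P=\{x\in\mathbb R^n:Cx\ge g\}$. A constraint is tight at $x$ if it holds with equality. A vertex is a point of $P$ that is not the midpoint of two different points of $P$. Equivalently, $d=0$ is the only vector with $(Cd)_i=0$ for all constraints $i$ tight at $x$: such a $d\neq 0$ gives $x\pm\varepsilon d\in P$ for small $\varepsilon>0$, and if $x=\frac12(y+z)$ with $y,z\in P$, then $d=y-z$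 is such a vector. In particular at least $n$ constraints are tight at a vertex. A face is obtained by turning some constraints into equalities. If $P$ lies in the nonnegative orthant, every nonempty face of $P$ contains a vertex, and a vertex of a face is a vertex of $P$.

**The triangle again.** Here $P=\{a\ge0:a_1+a_2,\ a_1+a_3,\ a_2+a_3\ge1\}$. Three constraints must be tight at a vertex: if all three sums are tight, we get $(\frac12,\frac12,\frac12)$; if $a_1=0$, then $a_2,a_3\ge1$, the constraint $a_2+a_3\ge1$ is slack, and we get $(0,1,1)$. So the vertices are $(\frac12,\frac12,\frac12)$, $(0,1,1)$, $(1,0,1)$, $(1,1,0)$. For the failing choice $h(12)=h(13)=1$, $h(23)=2$ consider the map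
$$G(a)=\bigl(\max(0,1-a_2,1-a_3),\ \max(0,1-a_3),\ 0\bigr).$$
Its fixed point is found from the right: $a_3=0$, $a_2=1$, $a_1=1$. It is the indicator of $Z=\{1,2\}$, the set that defeated $h$. For the cyclic choice, $G(a)=(1-a_2,1-a_3,1-a_1)$ on $[0,1]^3$ has the fixed point $\frac12\mathbf 1$ only; it points at $Z=V$, which is not allowed in (C).

Return to our $\mathcal E$. Let
$$\mathcal Q=\{a\in\mathbb R^V:a\ge0,\ a(N(m))\ge1\ \forall m\}=\{a\ge0:Aa\ge\mathbf 1\},\qquad p=\tfrac14\mathbf 1\in\mathcal Q.$$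

**Theorem 5.** Every vertex $a\ne p$ of $\mathcal Q$ has all its positive entries equal.

If such an $a$ had full support, then $a=\lambda\mathbf 1$; among the at least $15$ tight constraints none would be of the form $a_v\ge0$, so $4\lambda=1$ and $a=p$. So for a vertex $a\ne p$ the support is a proper subset of $V$; it is nonempty since $Aa\ge\mathbf 1$.

**Proof of Theorem 3 from Theorem 5.** Suppose $Z\not\subseteq h(\mathcal E_Z)$ for all $\emptyset\ne Z\subsetneq V$. By Lemma 4, $\varphi(m)\in N(m)$ for all $m$.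

**Step 1: a point of $\mathcal Q$ adapted to $\varphi$.** Define $G:[0,1]^V\to[0,1]^V$ by letting $G(a)_v$ be the maximum of $0$ and all numbers $1-a(N(m)\setminus\{v\})$ with $\varphi(m)=v$. It is continuous; let $a=G(a)$. For each $m$, with $v=\varphi(m)\in N(m)$, we have $a_v\ge1-a(N(m)\setminus\{v\})$, that is $a(N(m))\ge1$. So $a\in\mathcal Q$. If $a_v>0$, the maximum is attained at some $m$ with $\varphi(m)=v$, and then $a(N(m))=1$.

**Step 2: move to a vertex.** The face of $\mathcal Q$ given by all constraints tight at $a$ contains $a$, so it contains a vertex $a'$ of $\mathcal Q$. All constraints tight at $a$ are tight at $a'$, including $a_v\ge0$ where $a_v=0$. So $a'_v>0$ implies $a_v>0$, and hence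
$$\text{if }a'_v>0\text{, there is }m\text{ with }\varphi(m)=v\text{ and }a'(N(m))=1.\tag{3}$$

**Step 3: the vertex yields a forbidden $Z$.** If $a'=p$, then (3) makes $\varphi$ onto, hence bijective, contradicting Lemma 4. If $a'\ne p$, Theorem 5 gives $a'=\lambda\mathbf 1_Z$ with $\emptyset\ne Z\subsetneq V$. We have $\lambda|N(m)\cap Z|\ge1$ for all $m$, with equality for some $m$ by (3). So $f(Z)=1/\lambda$, and $a'(N(m))=1$ iff $N(m)\in\mathcal E_Z$. Now (3) says that every $v\in Z$ equals $h(N(m))$ for some $N(m)\in\mathcal E_Z$: $Z\subseteq h(\mathcal E_Z)$, a contradiction. $\square$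

So everything rests on Theorem 5. Its proof occupies Sections 6–10.

## 6. Slack, support and tools for vertices

For $a\in\mathcal Q$ let
$$b=Aa-\mathbf 1\ge0\ (\text{the slack}),\quad \theta=a(V)-4,\quad B=\{v:a_v>0\},\quad T=\{m:b_m>0\}.$$
Call $m$, or its constraint $[m]$, tight if $b_m=0$. We have $\bar Ab=\bar AAa-4\cdot\mathbf 1=a(V)\mathbf 1+a-4\cdot\mathbf 1$ by (1), so
$$a_v=b(M(v))-\theta\quad(v\in V),\qquad b(V)=4a(V)-15=4\theta+1.\tag{4}$$
The vertex criterion reads: $a\in\mathcal Q$ is a vertex iff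
$$d\text{ supported on }B,\ Ad\text{ supported on }T\ \Longrightarrow\ d=0.\tag{5}$$

Let $a$ be a vertex of $\mathcal Q$. We collect five tools.

**(V1)** *If $a'\in\mathcal Q$ has support $\subseteq B$ and slack supported in $T$, then $a'=a$.* Indeed $d=a'-a$ is supported on $B$, and $Ad$, the difference of the slacks, on $T$; use (5).

**(V2)** *Each $v\in B$ lies in $N(m)$ for some tight $m$; equivalently, some $m\in N(v)$ is tight. Hence $a_v\le1$ for all $v$.* Otherwise $Ae_v=\mathbf 1_{N(v)}$ would be supported on $T$, contradicting (5) for $d=e_v$. And $a_v\le a(N(m))=1$.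

**(V3)** $|B|+|T|\le15$. At least $15$ of the $30$ constraints are tight: $(15-|B|)+(15-|T|)\ge15$.

**(F)** *If $\theta>0$: $M(m)\subseteq B$ implies that $m$ is tight.* By (1), $A\mathbf 1_{M(m)}=A\bar Ae_m=\mathbf 1+e_m$, so $\mathbf 1_{M(m)}\in\mathcal Q$ has slack $e_m$, and its total is $4$. If $M(m)\subseteq B$ and $m\in T$, then (V1) gives $a=\mathbf 1_{M(m)}$, so $\theta=0$.

**(Φ)** Let $\Phi=\{v:0<a_v<1\}$. Call $m$ relevant if $m$ is tight and $N(m)\cap\Phi\ne\emptyset$. Then $N(m)$ contains no entry equal to $1$ (the sum would exceed $1$), so $N(m)\cap B\subseteq\Phi$ by (V2), and $|N(m)\cap\Phi|\ge2$, since a single entry below $1$ does not sum to $1$. *There is no $0\ne d\in\mathbb R^\Phi$ with $d(N(m)\cap\Phi)=0$ for all relevant $m$*: extended by $0$, such a $d$ would be supported on $B$ with $(Ad)_m=0$ for every tight $m$ (trivially if $m$ is tight and not relevant), against (5). So the incidence matrix (relevant $m$) $\times\,\Phi$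 has independent columns, and $|\Phi|\le\#\{\text{relevant }m\}$.

**Integrality from total unimodularity.** A matrix is totally unimodular (TU) if all its square submatrices have determinant $0$ or $\pm1$. Suppose the matrix in (Φ) is TU and $\Phi\ne\emptyset$. Some $|\Phi|$ of its rows form a square matrix with determinant $\pm1$, and $a|_\Phi$ solves the corresponding system with right-hand side $\mathbf 1$, so $a|_\Phi$ is integral by Cramer's rule. But $0<a_v<1$ on $\Phi$. So *TU implies $\Phi=\emptyset$, that is, $a$ is $0/1$.* We use three criteria for a $0/1$ matrix to be TU.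

* (TU1) *At most two distinct rows.* Minors of order $\ge3$ have a repeated row, and $2\times2$ minors of $0/1$ matrices lie in $\{0,\pm1\}$.
* (TU2) *Bipartite: each row has at most two $1$'s, and the graph on the columns whose edges are given by the rows with two $1$'s is bipartite.* Take a square submatrix and use induction on its order. If one of its rows has at most one $1$, expand along it. Otherwise every row has two $1$'s, one in each class of columns, so the sum of the columns in one class equals the sum in the other, and the determinant is $0$.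
* (TU3) *The transpose of (TU2).*

Submatrices of TU matrices are TU. So it suffices to verify a criterion for a list of constraints that contains all possibly relevant ones, each restricted to $B$; constraints containing an entry $1$ need not be listed, and neither do constraints known to be $>1$. A list of two-term constraints forming a forest is always covered by (TU2).

## 7. The range $\theta\le0$, the Main Lemma, and a duality $\theta\leftrightarrow1/\theta$

**Step 1: Theorem 5 holds for vertices with $\theta\le0$.** If $T=\emptyset$, then $Aa=\mathbf 1=Ap$ and $a=p$. Let $T\ne\emptyset$. If $B=V$, (V1) with $a'=p$ (whose slack is $0$) gives $a=p$, contradicting $T\ne\emptyset$. So some $a_v=0$, and (4) gives $\theta=b(M(v))\ge0$. Hence $\theta=0$. Pick $m_0\in T$. For $v\in M(m_0)$ we have $m_0\in M(v)$, so $a_v=b(M(v))\ge b_{m_0}>0$. So $M(m_0)\subseteq B$, and $\mathbf 1_{M(m_0)}$ has slack $e_{m_0}$ supported in $T$; by (V1), $a=\mathbf 1_{M(m_0)}$,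 whose positive entries are equal.

**Main Lemma 6.** If $0<\theta\le1$, the vertex $a$ is $0/1$, or $a=\frac12\mathbf 1_Z$ where $|N(m)\cap Z|\in\{2,3\}$ for all $m$.

**Remark.** One cannot hope for $0/1$ vectors only. Let $Z$ be the union of columns $1,3,4$. Then $|N(m)\cap Z|=2$ for $m$ in columns $0,1,2$ and $3$ for $m$ in columns $3,4$, so $\frac12\mathbf 1_Z\in\mathcal Q$, with $\theta=\frac12$. It is a vertex: if $d$ is supported on $Z$ with $d(N(m))=0$ for $m$ in columns $0,1,2$, then $d_{r,4}+d_{r,1}=0$ and $d_{r,1}+d_{r,3}=0$, and with $D=\sum_rd_{r,1}$ also $D-d_{r,1}=0$; so $3D=D$, $D=0$, and $d=0$.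

**Step 2: the Main Lemma implies Theorem 5.** Only vertices with $\theta>1$ remain. The purpose of this step is to exchange the roles of $a$ and $b$, which turns $\theta$ into $1/\theta$. Put $\beta=b/\theta\ge0$. By (4), $\bar A\beta=\mathbf 1+a/\theta$. So $\beta\in\bar{\mathcal Q}=\{\beta\ge0:\bar A\beta\ge\mathbf 1\}$ with slack $a/\theta$, and $\beta(V)=4+1/\theta$.

*$\beta$ is a vertex of $\bar{\mathcal Q}$.* The support of $\beta$ is $T$ and the support of its slack is $B$. So let $\delta$ be supported on $T$ with $\bar A\delta$ supported on $B$; we show $\delta=0$. Let $\omega=\delta(V)$ and $d=\bar A\delta-\omega a$. Then $d$ is supported on $B$, and by (1)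
$$Ad=\omega\mathbf 1+\delta-\omega(\mathbf 1+b)=\delta-\omega b$$
is supported on $T$. By (5), $d=0$. So $\delta=\omega b$ and $\omega a=\bar A\delta=\omega\bar Ab=\omega(\theta\mathbf 1+a)$. Hence $\omega\theta=0$, $\omega=0$, and $\delta=0$.

*Back to $\mathcal Q$.* Let $a^*=\beta\circ\kappa$ with $\kappa$ from Section 3. As $\kappa(N(m))=M(\kappa(m))$, we have $a^*(N(m))=\beta(M(\kappa(m)))=1+a_{\kappa(m)}/\theta$. So $a^*$ is a vertex of $\mathcal Q$ with slack $b^*_m=a_{\kappa(m)}/\theta$ and $\theta^*=1/\theta\in(0,1)$. Its total $4+1/\theta$ is not an integer, so $a^*$ is not $0/1$. By the Main Lemma, $a^*=\frac12\mathbf 1_Z$ with slacks $\frac12|N(m)\cap Z|-1\in\{0,\frac12\}$. Hence $a$ takes values in $\{0,\theta/2\}$, and Theorem 5 holds for $a$. $\square$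

For the vertex of the Remark, the same recipe gives $\beta=1$ on columns $3,4$, and $a^*$ is the indicator of columns $2,4$, with total $6$ and $\theta^*=2=1/\theta$.

It remains to prove the Main Lemma. We split by the size of $T$.

## 8. At most five slack constraints

Let $a$ be a vertex with $0<\theta\le1$, and suppose $|T|\le5$. We show that $a$ is $0/1$.

**Step 1: dominating sets.** By (4), $b(M(v))=\theta+a_v>0$, so $T$ is dominating: $M(v)\cap T\ne\emptyset$ for all $v$. Let $Y$ be any dominating set. Then $4|Y|=\sum_v|M(v)\cap Y|\ge15$, so $|Y|\ge4$. If $|Y|=4$, the vector $\bar A\mathbf 1_Y\ge\mathbf 1$ has total $16$, so $\bar A\mathbf 1_Y=\mathbf 1+e_{v_0}=\bar AAe_{v_0}=\bar A\mathbf 1_{N(v_0)}$ for some $v_0$, and $Y=N(v_0)$ since $\bar A$ is nonsingular.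

Call $v$ private for $z\in T$ if $M(v)\cap T=\{z\}$; then $b_z=b(M(v))=\theta+a_v\ge\theta$.

**Step 2: $|T|=5$ and every $z\in T$ has a private vertex.** Then $b_z\ge\theta$ for all $z\in T$. Let $a'=\bar A\mathbf 1_T-\mathbf 1\ge0$. By (1), $Aa'=5\cdot\mathbf 1+\mathbf 1_T-4\cdot\mathbf 1=\mathbf 1+\mathbf 1_T$, so $a'\in\mathcal Q$ with slack supported on $T$. If $a'_v>0$, then $|M(v)\cap T|\ge2$ and $a_v=b(M(v))-\theta\ge2\theta-\theta>0$. By (V1), $a=a'$, which is integral, so $0/1$ by (V2).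

**Step 3: otherwise we reach a contradiction.** There is a dominating $Y\subseteq T$ with $|Y|=4$: either $|T|=4$ and $Y=T$, or $|T|=5$, some $z_0\in T$ has no private vertex, and $Y=T\setminus\{z_0\}$. By Step 1, $Y=N(v_0)$. Let $y\in Y$. At least three elements $v$ of $M(y)$ differ from $v_0$; for them $|M(v)\cap N(v_0)|=1$ by (1), so $M(v)\cap Y=\{y\}$. If $|T|=5$, at most two of them lie in $M(z_0)$, by (2). So in all cases some $v$ has $M(v)\cap T=\{y\}$, and $b_y\ge\theta$. This holds for all $y\in Y$. As $|M(v_0)\cap N(v_0)|=2$, (4) gives $a_{v_0}\ge2\theta-\theta>0$. But $N(v_0)=Y\subseteq T$, so no $m\in N(v_0)$ is tight, contradicting (V2) for $v_0$.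

So from now on $|T|\ge6$, and hence $|B|\le9$ by (V3).

## 9. Support of at most nine elements: an empty column

**Standing facts for Sections 9 and 10.** $a$ is a vertex with $0<\theta\le1$, so $a(V)\le5$; $|B|\le9$; and (V1), (V2), (F), (Φ) are available. We let
$$[r,c]=\sum_{s\ne r}a_{s,c}+a_{r,c-1}+a_{r,c+1}\ \ge1$$
denote both the constraint of $(r,c)$ and its value. Put $R_c=\{r:(r,c)\in B\}$ and $n_c=|R_c|$. Three habits:

* If an expression for some $[r,c]$ reduces to a single entry $x$, then $x\ge1$, and (V2) gives $x=1$. We write "$[r,c]=x$, so $x=1$".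
* (V2) at $(r,c)\in B$ says that one of the four constraints $[s,c]$ $(s\ne r)$, $[r,c\pm1]$ equals $1$. To refute it we show that all four are $>1$.
* (F) says: if the two other entries of column $c$ and the entries at $(r,c\pm2)$ are all positive, then $[r,c]=1$.

For a column $u=(u_0,u_1,u_2)$ we write $U=u_0+u_1+u_2$, similarly for other letters. Symmetries map vertices to vertices and preserve all standing facts.

Suppose in this section that some column is empty, meaning $n_c=0$.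

**Case I.1: two adjacent columns, say $0,1$, are empty.** Then $[r,0]=a_{r,4}$ and $[r,1]=a_{r,2}$ for all $r$, so columns $4$ and $2$ consist of $1$'s, and the total is at least $6$. Impossible.

Three columns of five always include two adjacent ones, so at most two columns are empty, and two empty ones are nonadjacent.

**Case I.2: two nonadjacent columns, say $0,2$, are empty.** Let $u,f,q$ be columns $1,3,4$. Then
$$[r,0]=q_r+u_r,\quad[r,2]=u_r+f_r,\quad[r,1]=U-u_r,\quad[r,3]=F-f_r+q_r,\quad[r,4]=Q-q_r+f_r.$$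
In particular, if $u_r<1$ then $f_r,q_r>0$.

*All $u_r<1$.* Then all $f_r,q_r>0$. No $u_r$ is $0$: if, say, $u_2=0$, then $[0,1]=u_1\ge1$, which is excluded. So $M(r,1)=\{(s,1):s\ne r\}\cup\{(r,3),(r,4)\}\subseteq B$, and (F) gives $U-u_r=1$ for all $r$: hence $u_r=\frac12$. Then $f_r,q_r\ge\frac12$. Let $Z=B$ be the union of columns $1,3,4$. As in the Remark of Section 7, $|N(m)\cap Z|$ is $2$ for $m$ in columns $0,1,2$ and $3$ in columns $3,4$. So $\frac12\mathbf 1_Z\in\mathcal Q$ has slack supported on columns $3,4$; and in $a$ we have $[r,3],[r,4]\ge\frac32>1$, so columns $3,4$ lie in $T$. By (V1), $a=\frac12\mathbf 1_Z$, as the Main Lemma allows.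

*Some $u_r=1$, say $u_0=1$.* First, all $u_r=1$. Suppose not, say $u_1<1$ (rows $1,2$ are symmetric); then $f_1,q_1>0$. If $u_2>0$, then $M(1,1)=\{(0,1),(2,1),(1,3),(1,4)\}\subseteq B$, so $1=[1,1]=1+u_2$, impossible. If $u_2=0$, then $[0,1]=u_1\ge1$, impossible. So $u=(1,1,1)$, and $[s,1]=2$ is never tight. By (V2) at $(r,1)$, one of $[r,0]=1+q_r$, $[r,2]=1+f_r$ is tight: for each $r$, $q_r=0$ or $f_r=0$. Now $[r,3]+[r,4]=F+Q\ge2$, while $a(V)=3+F+Q\le5$. So $F+Q=2$ and all $[r,3],[r,4]$ are tight; the first says $q_r-f_r=1-F$ for all $r$. Summing, $Q-F=3(1-F)$; with $Q=2-F$ this gives $F=1$. So $q_r=f_r$ for all $r$, hence all are $0$, contradicting $F=1$.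

**Case I.3: exactly one column, say $0$, is empty.** Let $p,e,f,q$ be columns $1,2,3,4$. (The vector $p=\frac14\mathbf 1$ does not occur in Sections 9 and 10.) Then
$$[r,0]=p_r+q_r,\quad[r,1]=P-p_r+e_r,\quad[r,4]=Q-q_r+f_r,$$
$$[r,2]=E-e_r+p_r+f_r,\quad[r,3]=F-f_r+q_r+e_r,$$
$$M(r,1)=\{(s,1):s\ne r\}\cup\{(r,3),(r,4)\},\qquad M(r,4)=\{(s,4):s\ne r\}\cup\{(r,1),(r,2)\}.$$
The reflection $c\mapsto-c$ swaps $p\leftrightarrow q$ and $e\leftrightarrow f$.

*$n_1=1$ is impossible.* Say $R_1=\{0\}$. Then $[1,0]=q_1$, $[2,0]=q_2$, so $q_1=q_2=1$, and $[0,1]=e_0$, so $e_0=1$. Thus $M(0,4)=\{(1,4),(2,4),(0,1),(0,2)\}\subseteq B$, but $[0,4]\ge q_1+q_2=2$, contradicting (F). So $n_1\ge2$ and, by reflection, $n_4\ge2$.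

*$n_1=2$, $n_4=3$ is impossible.* Say $p_2=0$; then $[2,0]=q_2$, so $q_2=1$. If $e_r>0$ for an $r\in\{0,1\}$, then $M(r,4)\subseteq B$, but $[r,4]\ge q_2+q_{1-r}>1$, contradicting (F). So $e_0=e_1=0$. Then $[0,1]=p_1$ and $[1,1]=p_0$, so $p_0=p_1=1$. Now $[2,1]\ge p_0+p_1=2$, so $M(2,1)=\{(0,1),(1,1),(2,3),(2,4)\}\not\subseteq B$, and the only candidate for a zero is $f_2$: $f_2=0$. Then $[2,2]=e_0+e_1+p_2+f_2=0$, impossible.

*$n_1=3$, $n_4=2$* is the reflection of the previous case.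

*$n_1=n_4=2$ is impossible.* Say $p_2=0$; again $q_2=1$, so $2\in R_4$, and we may take $R_4=\{0,2\}$ (rows $0,1$ are symmetric). As $q_1=0$, $[1,0]=p_1$ gives $p_1=1$. We have $[2,1]\ge p_0+p_1>1$, so $M(2,1)\not\subseteq B$, and as $p_0,p_1,q_2>0$ this means $f_2=0$. We have $[1,4]\ge q_0+q_2>1$, so $M(1,4)=\{(0,4),(2,4),(1,1),(1,2)\}\not\subseteq B$, which means $e_1=0$. Then $[2,4]=q_0$, $[1,1]=p_0$, $[2,2]=e_0$, $[1,3]=f_0$ all reduce to single entries, so $q_0=p_0=e_0=f_0=1$. With $q_2=p_1=1$ the total is at least $6$, impossible.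

*$n_1=n_4=3$ is impossible.* By (F), $f_r>0$ implies $[r,1]=P-p_r+e_r=1$, and $e_r>0$ implies $[r,4]=Q-q_r+f_r=1$. If both $e_r,f_r>0$, then $(P-p_r)+(Q-q_r)<2$; but this sum equals $\sum_{s\ne r}[s,0]\ge2$. So $R_2$ and $R_3$ are disjoint; they are nonempty, so one of them is a singleton, and by reflection we may take $R_3=\{k\}$. As $e_k=0$, $[k,3]=q_k$, so $q_k=1$. Take $i\in R_2$; then $i\ne k$ and $f_i=0$, so $Q-q_i=[i,4]=1$. But $Q-q_i$ contains $q_k=1$ and another positive entry, impossible.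

This settles the case of an empty column.

## 10. Support of at most nine elements: no empty column

Now all $n_c\ge1$. As $\sum_cn_c\le9$, there is a single column, that is, one with $n_c=1$. For a single column $c$ write $R_c=\{\rho_c\}$ and $s_c=a_{\rho_c,c}$. Then
$$[\rho_c,c]=a_{\rho_c,c-1}+a_{\rho_c,c+1},\qquad[r,c]=s_c+a_{r,c-1}+a_{r,c+1}\quad(r\ne\rho_c).$$
Under the symmetries of the $5$-cycle of columns, a set of three columns is determined by whether its two missing columns are adjacent, and a set of two columns by whether they are adjacent. So, up to symmetry, the set of single columns is: all five; $\{1,2,3,4\}$; $\{2,3,4\}$; $\{1,3,4\}$; $\{3,4\}$; $\{1,3\}$; or $\{0\}$.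

### 10.1. Three facts about single columns

**(Y)** *If columns $c-1,c,c+1$ are single, then $\rho_c\in\{\rho_{c-1},\rho_{c+1}\}$ and $s_c=1$.* The first claim follows from $[\rho_c,c]>0$. So some row $r$ is not among $\rho_{c-1},\rho_c,\rho_{c+1}$, and $[r,c]=s_c$, so $s_c=1$.

**(W)** *If columns $3,4$ are single and $n_0\ge2$, then $\rho_3=\rho_4$.* Suppose not, say $\rho_3=0$, $\rho_4=1$. Then $[0,3]=a_{0,2}$ and $[1,4]=a_{1,0}$, so $a_{0,2}=a_{1,0}=1$. If $a_{2,0}>0$, then $M(0,0)=\{(1,0),(2,0),(0,2),(0,3)\}\subseteq B$, but $[0,0]\ge a_{1,0}+a_{2,0}>1$, contradicting (F). So $a_{2,0}=0$ and, as $n_0\ge2$, $a_{0,0}>0$. Now $[2,4]=s_4+a_{2,3}+a_{2,0}=s_4$, so $s_4=1$. We refute (V2) at $(0,0)$: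
$$[1,0]\ge a_{0,0}+s_4,\quad[2,0]\ge a_{0,0}+a_{1,0},\quad[0,1]\ge a_{0,0}+a_{0,2},\quad[0,4]\ge s_4+a_{0,0}$$
are all $>1$. This contradiction proves (W).

**(X)** *Let columns $3,4$ be single with $\rho_3=\rho_4=0$, let $u,w$ be columns $0,2$, and $n_0,n_2\ge2$. Then $s_3=s_4=1$, and either*

* (α) $R_0=R_2=\{1,2\}$, *or*
* (β) $R_0=\{0,i\}$ and $R_2=\{0,j\}$ *with $i,j\in\{1,2\}$.*

*A constraint that contains no entry $1$ must be one of $[1,0],[2,0],[1,2],[2,2],[0,1],[1,1],[2,1]$.*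

Proof. For $i=1,2$ we have
$$[0,3]=w_0+s_4,\quad[i,3]=s_3+w_i,\quad[0,4]=u_0+s_3,\quad[i,4]=s_4+u_i.$$
If $w_0,u_1,u_2>0$, then $M(0,0)=\{(1,0),(2,0),(0,2),(0,3)\}\subseteq B$, so $[0,0]=1$ by (F); but $[0,0]\ge u_1+u_2+s_4\ge1+u_2$, using $[1,4]\ge1$. So $w_0>0$ implies $u_1u_2=0$. The reflection $c\mapsto2-c$ swaps columns $0\leftrightarrow2$ and $3\leftrightarrow4$, so likewise $u_0>0$ implies $w_1w_2=0$. If $w_0=0$, then $R_2=\{1,2\}$, so $u_0=0$ and $R_0=\{1,2\}$; if $u_0=0$, then $R_0=\{1,2\}$, so $w_0=0$ and $R_2=\{1,2\}$. In this case (α), $[0,3]=s_4$ and $[0,4]=s_3$, so both are $1$. Otherwise $w_0,u_0>0$, and $u_1u_2=w_1w_2=0$ together with $n_0,n_2\ge2$ gives (β). With $i'=3-i$ and $j'=3-j$ we get $[i',4]=s_4$ and $[j',3]=s_3$, so both are $1$. Finally, $(0,4)$ lies in $[0,0]$, $[0,3]$, $[1,4]$, $[2,4]$, and $(0,3)$ lies in $[0,2]$, $[0,4]$, $[1,3]$, $[2,3]$; the remaining constraints are the seven listed.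

### 10.2. Five or four single columns

**Five.** By (Y), every $s_c=1$, and $a$ is $0/1$.

**Columns $1,2,3,4$ single, $n_0\ge2$.** Let $u$ be column $0$. By (Y), $s_2=s_3=1$.

(i) *$\rho_2\ne\rho_3$.* Then $[\rho_2,2]=a_{\rho_2,1}$, so $\rho_1=\rho_2$ and $s_1=1$; likewise $[\rho_3,3]=a_{\rho_3,4}$, so $\rho_4=\rho_3$ and $s_4=1$. So $\Phi\subseteq$ column $0$, and only constraints $[r,0],[r,1],[r,4]$ meet column $0$. Each $[r,1]$ contains the entry $s_1=1$ (if $r\ne\rho_1$) or $s_2=1$ (if $r=\rho_1=\rho_2$); each $[r,4]$ contains $s_4=1$ (if $r\ne\rho_4$) or $s_3=1$ (if $r=\rho_4=\rho_3$). Also $[\rho_1,0]$ contains $s_1=1$ and $[\rho_4,0]$ contains $s_4=1$, with $\rho_1\ne\rho_4$. So at most one constraint is relevant, and $\Phi=\emptyset$ by (TU1).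

(ii) *$\rho_2=\rho_3=0$.* Suppose $u_1,u_2>0$. Then $M(0,0)\subseteq B$, so $[0,0]=u_1+u_2+a_{0,1}+a_{0,4}=1$. If $\rho_1=i\ne0$, then $[i,1]=u_i\ge1$, impossible since $u_1,u_2>0$ and $u_1+u_2\le1$. So $\rho_1=0$, and $[1,1]=s_1+u_1\ge1$ gives $[0,0]\ge s_1+u_1+u_2>1$, impossible. Therefore $u_1u_2=0$ and $R_0=\{0,i\}$; say $i=1$, $u_2=0$. If $\rho_1=2$, then $[2,1]=u_2+a_{2,2}=0$, impossible. So $\rho_1\ne2$ and $[2,1]=s_1$, so $s_1=1$; by the reflection $c\mapsto-c$, $s_4=1$. So $\Phi\subseteq\{(0,0),(1,0)\}$. A relevant constraint contains two elements of $\Phi$, so it contains both $(0,0)$ and $(1,0)$; the only such constraint is $[2,0]$. One row, so $\Phi=\emptyset$ by (TU1).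

### 10.3. Three consecutive single columns

**Columns $2,3,4$ single; $u,w$ are columns $0,1$, $n_0,n_1\ge2$.** By (Y), $s_3=1$, and we take $\rho_3=0\in\{\rho_2,\rho_4\}$. The reflection $c\mapsto1-c$ swaps columns $0\leftrightarrow1$ and $2\leftrightarrow4$ and fixes $3$.

(A1) *$\rho_2=\rho_4=0$.* We first show $s_2=s_4=1$. If $s_2<1$, then $[i,2]=s_2+w_i\ge1$ for $i=1,2$ gives $w_1,w_2>0$, so $M(0,1)=\{(1,1),(2,1),(0,3),(0,4)\}\subseteq B$ and $[0,1]=w_1+w_2+u_0+s_2=1$ by (F). This is impossible, as $w_1+s_2\ge1$ and $w_2>0$. So $s_2=1$, and by reflection $s_4=1$. The constraints that contain none of $(0,2),(0,3),(0,4)$ are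
$$[1,0]=u_0+u_2+w_1,\quad[2,0]=u_0+u_1+w_2,\quad[1,1]=w_0+w_2+u_1,\quad[2,1]=w_0+w_1+u_2.$$
(Each of $[r,2],[r,3],[r,4]$ contains one of the three entries, $[0,1]$ contains $(0,2)$, and $[0,0]$ contains $(0,4)$.) Each variable is in exactly two of these, one from $\{[1,0],[1,1]\}$ and one from $\{[2,0],[2,1]\}$: $u_0$ in $[1,0],[2,0]$; $u_1$ in $[1,1],[2,0]$; $u_2$ in $[1,0],[2,1]$; $w_0$ in $[1,1],[2,1]$; $w_1$ in $[1,0],[2,1]$; $w_2$ in $[1,1],[2,0]$. By (TU3), $\Phi=\emptyset$.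

(A2) *Otherwise*, by reflection and row symmetry, $\rho_4=0$ and $\rho_2=1$. Then $[0,3]=s_4$ and $[1,2]=w_1$, so $s_4=w_1=1$. The entries $(0,3),(0,4),(1,1)$ equal $1$. Of the fifteen constraints, $[1,0],[0,1],[2,1],[1,2]$ contain $(1,1)$; $[0,0],[0,3],[1,4],[2,4]$ contain $(0,4)$; $[0,2],[1,3],[2,3],[0,4]$ contain $(0,3)$. There remain
$$[2,0]=u_0+u_1+w_2,\qquad[2,2]=s_2+w_2,\qquad[1,1]=w_0+w_2+u_1+s_2.$$
If $[1,1]$ is tight, then $s_2+w_2\ge1$ forces $w_0=u_1=0$, and $[1,1]$ coincides with $[2,2]$ on $B$. So in any case the possibly relevant constraints give at most two distinct rows, and $\Phi=\emptyset$ by (TU1).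

### 10.4. Three single columns, not consecutive

**Columns $1,3,4$ single; $u,w$ are columns $0,2$, $n_0,n_2\ge2$.** By (W) we may take $\rho_3=\rho_4=0$, and (X) applies.

*Case (α): $R_0=R_2=\{1,2\}$.* If $\rho_1=0$, then $[0,1]=u_0+w_0=0$, impossible. So say $\rho_1=1$. Then $[0,1]=s_1$, $[2,0]=u_1$, $[2,2]=w_1$, so these are $1$, and $\Phi\subseteq\{(2,0),(2,2)\}$. A relevant constraint contains both, so it is $[2,1]$; but $[2,1]$ contains $s_1=1$. So there is no relevant constraint, and $\Phi=\emptyset$.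

*Case (β): $R_0=\{0,i\}$, $R_2=\{0,j\}$.*

Suppose $\rho_1=0$. Then $[i,0]=u_0+u_{i'}=u_0$ and $[j,2]=w_0+w_{j'}=w_0$, so $u_0=w_0=1$. In the list of (X), $[1,0],[2,0],[0,1]$ contain $u_0$ and $[1,2],[2,2]$ contain $w_0$. Only $[1,1]$ and $[2,1]$ remain: two rows, and $\Phi=\emptyset$ by (TU1).

Suppose $\rho_1=1$ (the case $\rho_1=2$ is symmetric). The list of (X) reads
$$[1,1]=u_1+w_1,\quad[0,1]=s_1+u_0+w_0,\quad[2,1]=s_1+u_2+w_2,\quad[1,0]=u_0+u_2+s_1,$$
$$[2,0]=u_0+u_1,\quad[1,2]=w_0+w_2+s_1,\quad[2,2]=w_0+w_1.$$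

* $(i,j)=(2,2)$: $u_1=w_1=0$ and $[1,1]=0$, impossible.
* $(1,1)$: $u_2=w_2=0$ and $[2,1]=s_1$, so $s_1=1$. Possibly relevant are $u_1+w_1$, $u_0+u_1$, $w_0+w_1$: a path, so $\Phi=\emptyset$ by (TU2).
* $(1,2)$: $u_2=w_1=0$; $[1,1]=u_1$ and $[2,2]=w_0$, so $u_1=w_0=1$. Possibly relevant are $[2,1]=s_1+w_2$ and $[1,0]=u_0+s_1$: a path, so $\Phi=\emptyset$.
* $(2,1)$: the image of $(1,2)$ under the reflection $c\mapsto2-c$.

### 10.5. Two adjacent single columns

**Columns $3,4$ single; $u,v,w$ are columns $0,1,2$, and $n_0,n_1,n_2\ge2$.** By (W) take $\rho_3=\rho_4=0$; (X) applies, so $s_3=s_4=1$. The list of (X) reads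
$$[1,0]=u_0+u_2+v_1,\quad[2,0]=u_0+u_1+v_2,\quad[1,2]=w_0+w_2+v_1,\quad[2,2]=w_0+w_1+v_2,$$
$$[0,1]=v_1+v_2+u_0+w_0,\quad[1,1]=v_0+v_2+u_1+w_1,\quad[2,1]=v_0+v_1+u_2+w_2.$$
Moreover, if $v_1,v_2>0$, then $M(0,1)=\{(1,1),(2,1),(0,3),(0,4)\}\subseteq B$, so $[0,1]=1$ by (F).

*Case (α): $u_0=w_0=0$, and $u_1,u_2,w_1,w_2>0$.* Now $[1,0]=u_2+v_1$, $[2,0]=u_1+v_2$, $[1,2]=w_2+v_1$, $[2,2]=w_1+v_2$, $[0,1]=v_1+v_2$. Further $[1,1]\ge(u_1+v_2)+w_1>1$ and $[2,1]\ge(u_2+v_1)+w_2>1$. The five two-term constraints form a tree, so $\Phi=\emptyset$ by (TU2).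

*Case (β): $R_0=\{0,i\}$, $R_2=\{0,j\}$.* By row symmetry $i=1$, so $u_2=0$ and $[1,0]=u_0+v_1\ge1$. If $v_1,v_2>0$, then $v_1+v_2+u_0+w_0=1$, impossible as $w_0>0$. As $n_1\ge2$, $v_0>0$ and exactly one of $v_1,v_2$ is positive.

**(β1)** *$v_1=0$, $v_2>0$.* Then $u_0=1$.

Let $j=1$, so $w_2=0$. Then $[1,2]=w_0$ and $[2,1]=v_0$, so $w_0=v_0=1$. We refute (V2) at $(1,0)$: $[0,0]\ge u_1+s_4$, $[2,0]\ge u_0+u_1$, $[1,1]\ge v_0+u_1$, $[1,4]\ge s_4+u_1$ are all $>1$. Impossible.

Let $j=2$, so $w_1=0$ and $w_2>0$. Then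
$$[2,2]=w_0+v_2,\quad[1,2]=w_0+w_2,\quad[2,1]=v_0+w_2,\quad[1,1]=v_0+v_2+u_1,$$
while $[1,0],[2,0],[0,1]$ contain $u_0=1$. Since $[0,0]\ge u_1+s_4$, $[2,0]\ge u_0+u_1$, $[1,4]\ge s_4+u_1$ are $>1$, (V2) at $(1,0)$ gives $[1,1]=1$. So $v_0,v_2,u_1\in(0,1)$. Define $d\in\mathbb R^\Phi$ by $d_{v_2}=1$, $d_{v_0}=-1$, $d_{u_1}=0$, $d_{w_0}=-1$ if $w_0<1$, and $d_{w_2}=1$ if $w_2<1$. (An index such as $v_2$ stands for the position of that entry.) In a relevant two-term constraint both terms lie in $\Phi$. So $d$ sums to $0$ on every relevant constraint: $-1+1$ on $[2,2]$, $[1,2]$ and $[2,1]$, and $-1+1+0$ on $[1,1]$. This contradicts (Φ).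

**(β2)** *$v_2=0$, $v_1>0$.*

Let $j=1$, so $w_2=0$. Then
$$[1,0]=u_0+v_1,\ [2,0]=u_0+u_1,\ [1,2]=w_0+v_1,\ [2,2]=w_0+w_1,\ [2,1]=v_0+v_1,\ [1,1]=v_0+u_1+w_1,$$
and $[0,1]=v_1+u_0+w_0\ge1+w_0>1$. If $[1,1]$ is not tight, the five two-term constraints form a tree on the six variables, and $\Phi=\emptyset$. Suppose $[1,1]$ is tight; then $v_0,u_1,w_1\in(0,1)$. Let $k$ be the number of entries equal to $1$ among $u_0,v_1,w_0$, so $|\Phi|=6-k$. An entry $1$ makes the following constraints irrelevant: $u_0$ makes $[1,0],[2,0]$ irrelevant; $v_1$ makes $[1,0],[1,2],[2,1]$ irrelevant; $w_0$ makes $[1,2],[2,2]$ irrelevant. One of the entries kills at least $2$ constraints, any two of them kill $4$, and all three kill $5$. So if $k\ge1$, at least $k+1$ of the six constraints are irrelevant, and at most $5-k<|\Phi|$ relevant ones are left, contradicting (Φ). If $k=0$, then $|\Phi|=6$ and all six constraints must be tight; with $v_1=t>0$ we get $u_0=w_0=v_0=1-t$,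 $u_1=w_1=t$, and $1=[1,1]=1+t$, impossible.

Let $j=2$, so $w_1=0$ and $w_2>0$. Then $[2,2]=w_0$, so $w_0=1$. Since $[0,2]\ge w_2+s_3$, $[1,2]\ge w_0+w_2$, $[2,3]\ge s_3+w_2$ are $>1$, (V2) at $(2,2)$ gives $[2,1]=v_0+v_1+w_2=1$. So $v_0,v_1,w_2\in(0,1)$. The other possibly relevant constraints are $[1,1]=v_0+u_1$, $[2,0]=u_0+u_1$, $[1,0]=u_0+v_1$, because $[0,1],[1,2],[2,2]$ contain $w_0=1$. Define $d_{v_0}=1$, $d_{v_1}=-1$, $d_{w_2}=0$, $d_{u_1}=-1$ if $u_1<1$, $d_{u_0}=1$ if $u_0<1$. It sums to $0$ on every relevant constraint, contradicting (Φ).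

### 10.6. Two nonadjacent single columns

**Columns $1,3$ single; $u,w,z$ are columns $0,2,4$, with $n_0,n_2,n_4\ge2$ and $n_0+n_2+n_4\le7$.** Recall that $M(r,0)$ contains $(r,2),(r,3)$; $M(r,4)$ contains $(r,1),(r,2)$; $M(r,2)$ contains $(r,4),(r,0)$; besides the two other elements of the respective column.

**(D1)** *$\rho_1=\rho_3=0$.* For $i=1,2$:
$$[0,1]=u_0+w_0,\quad[i,1]=s_1+u_i+w_i,\quad[0,3]=w_0+z_0,\quad[i,3]=s_3+w_i+z_i,$$
$$[0,2]=w_1+w_2+s_1+s_3,\quad[1,2]=w_0+w_2,\quad[2,2]=w_0+w_1,$$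
$$[0,0]=u_1+u_2+z_0+s_1,\quad[1,0]=u_0+u_2+z_1,\quad[2,0]=u_0+u_1+z_2,$$
$$[0,4]=z_1+z_2+u_0+s_3,\quad[1,4]=z_0+z_2+u_1,\quad[2,4]=z_0+z_1+u_2.$$
The reflection $c\mapsto4-c$ swaps $u\leftrightarrow z$ and $s_1\leftrightarrow s_3$ and fixes $w$.

*$w_0>0$.* If $w_0=0$, then $[1,2]=w_2$, $[2,2]=w_1$, $[0,1]=u_0$, $[0,3]=z_0$, so $w_1=w_2=u_0=z_0=1$. We refute (V2) at $(0,1)$: $[1,1]\ge s_1+w_1$, $[2,1]\ge s_1+w_2$, $[0,0]\ge s_1+z_0$, $[0,2]\ge s_1+w_1$ are all $>1$. So $w_0>0$, and (F) for $M(0,0)$ and $M(0,4)$ reads: $u_1,u_2>0$ implies $[0,0]=1$; and $z_1,z_2>0$ implies $[0,4]=1$.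

*$n_2=2$.* Say $R_2=\{0,1\}$, $w_2=0$ (rows $1,2$ are symmetric). Then $[1,2]=w_0$, so $w_0=1$; and $[2,1]=s_1+u_2$, $[2,3]=s_3+z_2$. If $u_1,u_2>0$, then $[0,0]\ge s_1+u_2+u_1>1$, impossible. So $R_0=\{0,i\}$ and, by reflection, $R_4=\{0,j\}$.

* $(i,j)=(1,1)$: $[2,1]=s_1$ and $[2,3]=s_3$, so $s_1=s_3=1$. We refute (V2) at $(1,2)$: $[0,2]\ge w_1+s_1$, $[2,2]=w_0+w_1$, $[1,1]\ge s_1+w_1$, $[1,3]\ge s_3+w_1$ are all $>1$. Impossible.
* $(1,2)$: $u_2=z_1=0$. Then $[2,1]=s_1$, $[1,0]=u_0$, $[2,4]=z_0$, so $s_1=u_0=z_0=1$. We refute (V2) at $(1,0)$: $[0,0]\ge u_1+z_0$, $[2,0]\ge u_0+u_1$, $[1,1]\ge s_1+u_1$, $[1,4]\ge z_0+u_1$ are all $>1$. Impossible. The case $(2,1)$ is its reflection.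
* $(2,2)$: $u_1=z_1=0$. Then $[0,0]=s_1+u_2+z_0\ge1+z_0>1$ and $[0,4]=s_3+z_2+u_0\ge1+u_0>1$; further $[1,1]=s_1+w_1\ge1$, so $[0,2]=(s_1+w_1)+s_3>1$. The constraints $[0,1],[0,3],[1,2],[2,2]$ contain $w_0=1$. Possibly relevant are
$$[1,1]=s_1+w_1,\ [2,1]=s_1+u_2,\ [1,3]=s_3+w_1,\ [2,3]=s_3+z_2,$$
$$[1,0]=u_0+u_2,\ [2,0]=u_0+z_2,\ [1,4]=z_0+z_2,\ [2,4]=z_0+u_2.$$
This is bipartite with classes $\{w_1,u_2,z_2\}$ and $\{s_1,s_3,u_0,z_0\}$, so $\Phi=\emptyset$ by (TU2).

*$n_2=3$.* Then $n_0=n_4=2$. Suppose $u_0=0$. Then $u_1,u_2>0$, so $[0,0]=u_1+u_2+z_0+s_1=1$; moreover $[1,0]=u_2+z_1$ and $[2,0]=u_1+z_2$. If $z_1=0$, then $u_2\ge1$; if $z_2=0$, then $u_1\ge1$; both contradict $[0,0]=1$. So $R_4=\{1,2\}$, $z_0=0$, and $[0,4]=z_1+z_2+s_3=1$. Then $[1,0]+[2,0]=(u_1+u_2)+(z_1+z_2)=2-s_1-s_3<2$, impossible. So $u_0>0$, and by reflection $z_0>0$. Now $M(0,2)=\{(1,2),(2,2),(0,4),(0,0)\}\subseteq B$, so $w_1+w_2+s_1+s_3=1$ by (F). With $R_0=\{0,i\}$ and $i'=3-i$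 we have $[i',1]=s_1+w_{i'}\ge1$, impossible since $w_i,s_3>0$.

**(D2)** *$\rho_1\ne\rho_3$, say $\rho_1=0$, $\rho_3=1$.* Now
$$[0,1]=u_0+w_0,\quad[1,1]=s_1+u_1+w_1,\quad[2,1]=s_1+u_2+w_2,$$
$$[0,3]=s_3+w_0+z_0,\quad[1,3]=w_1+z_1,\quad[2,3]=s_3+w_2+z_2,$$
$$[0,2]=w_1+w_2+s_1,\quad[1,2]=w_0+w_2+s_3,\quad[2,2]=w_0+w_1,$$
$$[0,0]=u_1+u_2+z_0+s_1,\quad[1,0]=u_0+u_2+z_1,\quad[2,0]=u_0+u_1+z_2,$$
$$[0,4]=z_1+z_2+u_0,\quad[1,4]=z_0+z_2+u_1+s_3,\quad[2,4]=z_0+z_1+u_2.$$
Let $\sigma$ be the symmetry $c\mapsto4-c$ combined with the exchange of rows $0,1$. It swaps $u_0\leftrightarrow z_1$, $u_1\leftrightarrow z_0$, $u_2\leftrightarrow z_2$, $w_0\leftrightarrow w_1$, $s_1\leftrightarrow s_3$ and fixes $w_2$. Applying (F) to $M(1,0)$, $M(0,4)$, $M(0,2)$, $M(1,2)$, $M(2,2)$, and using that $(0,1),(1,3)\in B$: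

* (a) $u_0,u_2,w_1>0$ implies $[1,0]=1$;
* (b) $z_1,z_2,w_0>0$ implies $[0,4]=1$;
* (c0) $w_1,w_2,z_0,u_0>0$ implies $[0,2]=1$;
* (c1) $w_0,w_2,z_1,u_1>0$ implies $[1,2]=1$;
* (c2) $w_0,w_1,z_2,u_2>0$ implies $[2,2]=1$.

*$R_2=\{0,2\}$ is impossible.* Here $w_1=0$, so $[1,3]=z_1$ and $[2,2]=w_0$ give $z_1=w_0=1$. If $z_2>0$, then (b) gives $z_1+z_2+u_0=1$, impossible. So $z_2=0$ and $z_0>0$. If $u_1>0$, then (c1) gives $w_0+w_2+s_3=1$, impossible. So $R_0=\{0,2\}$. Now $[2,0]=u_0$ and $[1,1]=s_1$, so $u_0=s_1=1$. We refute (V2) at $(2,0)$: $[0,0]\ge u_2+s_1$, $[1,0]\ge u_0+u_2$, $[2,1]\ge s_1+u_2$, $[2,4]\ge z_1+u_2$ are all $>1$. The case $R_2=\{1,2\}$ is the image under $\sigma$.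

*$R_2=\{0,1\}$*, so $w_2=0$ and $w_0,w_1>0$.

* *$u_2=0$.* Then $R_0=\{0,1\}$, $[2,1]=s_1$, so $s_1=1$, and $[1,0]=u_0+z_1\ge1$. If $z_1,z_2>0$, then (b) gives $z_1+z_2+u_0=1$, impossible. So $R_4=\{0,2\}$ or $\{0,1\}$.
 If $R_4=\{0,2\}$: $z_1=0$, so $[1,0]=u_0$ and $[2,4]=z_0$ give $u_0=z_0=1$. We refute (V2) at $(1,0)$: $[0,0]\ge u_1+z_0$, $[2,0]\ge u_0+u_1$, $[1,1]\ge s_1+u_1$, $[1,4]\ge z_0+u_1$ are all $>1$. Impossible.
 If $R_4=\{0,1\}$: $z_2=0$, so $[2,3]=s_3$ and $s_3=1$. The constraints without $s_1$ and $s_3$ are $[0,1]=u_0+w_0$, $[1,3]=w_1+z_1$, $[2,2]=w_0+w_1$, $[1,0]=[0,4]=u_0+z_1$, $[2,0]=u_0+u_1$, $[2,4]=z_0+z_1$. Their graph is the $4$-cycle $u_0,w_0,w_1,z_1$ with pendant edges $u_0u_1$ and $z_1z_0$; it is bipartite, so $\Phi=\emptyset$ by (TU2).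
* *$z_2=0$.* This is the image under $\sigma$ of the case $u_2=0$.
* *$u_2,z_2>0$.* By (c2), $w_0+w_1=1$, both in $(0,1)$. If $u_0=0$, then $[0,1]=w_0\ge1$; if $z_1=0$, then $[1,3]=w_1\ge1$; both are impossible. So (a) gives $u_0+u_2+z_1=1$ and (b) gives $z_1+z_2+u_0=1$. From $[2,4]\ge1$ we get $z_0\ge1-z_1-u_2=u_0>0$, and from $[2,0]\ge1$ we get $u_1\ge1-u_0-z_2=z_1>0$. So $n_0=n_4=3$ and $n_0+n_2+n_4=8$, impossible.

*$R_2=\{0,1,2\}$ is impossible.* Here $n_0=n_4=2$; one of $u_0,u_1,u_2$ is $0$ and the other two are positive.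

* *$u_2=0$.* As $[2,1]=s_1+w_2\ge1$ and $w_1>0$, we have $[0,2]>1$, and (c0) forces $z_0=0$. So $R_4=\{1,2\}$, and (b) gives $z_1+z_2+u_0=1$. But $[1,0]=u_0+z_1\ge1$ and $z_2>0$, impossible.
* *$u_1=0$.* As $[1,1]=s_1+w_1\ge1$ and $w_2>0$, we have $[0,2]>1$, and (c0) forces $z_0=0$. So $R_4=\{1,2\}$, and (b) gives $z_1+z_2+u_0=1$. But $[2,0]=u_0+z_2\ge1$ and $z_1>0$, impossible.
* *$u_0=0$.* Then $[0,1]=w_0$, so $w_0=1$. If $z_2>0$, then (c2) gives $w_0+w_1=1$, impossible. So $R_4=\{0,1\}$, and (c1) gives $w_0+w_2+s_3=1$, impossible.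

### 10.7. Exactly one single column

**Column $0$ single.** As $|B|\le9$, we have $n_1=n_2=n_3=n_4=2$. Let $R_0=\{0\}$, $x=a_{0,0}$, let $p,e,f,q$ be columns $1,2,3,4$, and let $\pi_j$ be the row missing from column $j$ $(j=1,2,3,4)$. Then
$$[0,0]=p_0+q_0,\qquad[i,0]=x+p_i+q_i\ (i=1,2),$$
$$[r,1]=P-p_r+e_r\ (+x\text{ if }r=0),\qquad[r,4]=Q-q_r+f_r\ (+x\text{ if }r=0),$$
$$[r,2]=E-e_r+p_r+f_r,\qquad[r,3]=F-f_r+e_r+q_r.$$
We apply (F) to $M(\pi_1,1)$, which contains $(\pi_1,3),(\pi_1,4)$; to $M(\pi_4,4)$, which contains $(\pi_4,1),(\pi_4,2)$; to $M(0,2)$, which contains $(0,4),(0,0)$; and to $M(0,3)$, which contains $(0,0),(0,1)$: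

* (f1) $\pi_3\ne\pi_1\ne\pi_4$ implies $[\pi_1,1]=1$;
* (f4) $\pi_1\ne\pi_4\ne\pi_2$ implies $[\pi_4,4]=1$;
* (f2) $\pi_2=0\ne\pi_4$ implies $[0,2]=1$;
* (f3) $\pi_3=0\ne\pi_1$ implies $[0,3]=1$.

The reflection $c\mapsto-c$ swaps $p\leftrightarrow q$, $e\leftrightarrow f$, $\pi_1\leftrightarrow\pi_4$, $\pi_2\leftrightarrow\pi_3$; rows $1,2$ are symmetric. We do not have $\pi_1=\pi_4=0$, since $[0,0]\ge1$.

**(E1)** *$\pi_1=\pi_4$*, say $=1$. So $p_1=q_1=0$ and $[1,0]=x$, so $x=1$. Moreover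
$$[2,1]=p_0+e_2\ge1,\qquad[2,4]=q_0+f_2\ge1.$$
If $\pi_2=0$, then (f2) gives $e_1+e_2+p_0+f_0=1$, impossible as $e_1>0$. If $\pi_3=0$, then (f3) gives $f_1+f_2+e_0+q_0=1$, impossible as $f_1>0$. So $e_0,f_0>0$. Consider (V2) at $(2,1)$: since $[0,1]\ge x+p_2$ and $[2,0]\ge x+p_2$ are $>1$, one of
$$[1,1]=p_0+p_2+e_1,\qquad[2,2]=e_0+e_1+p_2+f_2\qquad\text{is tight.}$$

*$\pi_2=2$.* Then $[2,1]=p_0$, so $p_0=1$, $[1,1]>1$, and hence $[2,2]=1$. If $\pi_3=1$, then $[1,2]=e_0+e_2+p_1+f_1=e_0$, so $e_0=1$, which contradicts $[2,2]=1$ because $p_2>0$. If $\pi_3=2$, the situation is symmetric under the reflection, so also $q_0=1$ and $[2,3]=f_0+f_1+q_2=1$; and $[2,2]=e_0+e_1+p_2=1$. Now $[1,2]=e_0+f_1\ge1$ and $[1,3]=f_0+e_1\ge1$ sum to at least $2$, but $e_0+e_1+f_0+f_1=2-p_2-q_2<2$. Impossible.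

*$\pi_2=1$, $\pi_3=2$* is the reflection of $\pi_2=2$, $\pi_3=1$: impossible.

*$\pi_2=\pi_3=1$.* All of columns $1,\dots,4$ have support in rows $0,2$, and the eight variables $p_0,p_2,e_0,e_2,f_0,f_2,q_0,q_2$ are positive. Possibly relevant are
$$[1,1]=p_0+p_2,\ [2,1]=p_0+e_2,\ [1,4]=q_0+q_2,\ [2,4]=q_0+f_2,\ [0,0]=p_0+q_0,$$
$$[1,2]=e_0+e_2,\quad[1,3]=f_0+f_2,\quad[2,2]=e_0+p_2+f_2,\quad[2,3]=f_0+q_2+e_2;$$
indeed $[0,2]=e_2+p_0+f_0\ge1+f_0>1$, $[0,3]=f_2+q_0+e_0\ge1+e_0>1$, and $[1,0],[2,0],[0,1],[0,4]$ contain $x=1$.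

If neither $[2,2]$ nor $[2,3]$ is tight, the seven two-term constraints form a tree on the eight variables, and $\Phi=\emptyset$ by (TU2). Otherwise, by reflection, let $[2,2]$ be tight. Then $e_0,p_2,f_2<1$. From $[1,2],[1,1]\ge1$ we have $e_0\ge1-e_2$ and $p_2\ge1-p_0$, so $1=e_0+p_2+f_2\ge2-e_2-p_0+f_2$, that is, $e_2+p_0\ge1+f_2>1$: $[2,1]$ is not tight. Let $k$ be the number of the eight variables that equal $1$; $|\Phi|=8-k$.

* If $[2,3]$ is also tight, then symmetrically $[2,4]$ is not tight and $f_0,q_2,e_2<1$. At most the seven constraints $[1,1],[1,4],[0,0],[1,2],[1,3],[2,2],[2,3]$ can be relevant. Only $p_0,q_0$ can equal $1$, and these make $[1,1]$, respectively $[1,4]$, irrelevant. So at most $7-k<|\Phi|$ constraints are relevant, contradicting (Φ).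
* If $[2,3]$ is not tight, at most the seven constraints $[1,1],[1,4],[2,4],[0,0],[1,2],[1,3],[2,2]$ can be relevant. Only $e_2,p_0,q_0,q_2,f_0$ can equal $1$, and each one that does makes its own constraint $[1,2],[1,1],[2,4],[1,4],[1,3]$, respectively, irrelevant. Again at most $7-k<|\Phi|$ are relevant, a contradiction.

So (E1) cannot occur unless $\Phi=\emptyset$.

**(E2)** *$\pi_1\ne\pi_4$ and one of them is $0$.* By symmetry $\pi_1=0$, $\pi_4=1$; so $p_0=q_1=0$. Then $[0,0]=q_0$, so $q_0=1$. As $[1,0]=x+p_1\ge1$, we have $[0,1]\ge x+p_1+p_2>1$, so (f1) forces $\pi_3=\pi_1=0$. As $[1,4]\ge q_0+q_2>1$, (f4) forces $\pi_2=\pi_4=1$. Now $e_1=f_0=0$, so $[1,1]=p_0+p_2+e_1=p_2$ and $[0,2]=e_1+e_2+p_0+f_0=e_2$, giving $p_2=e_2=1$. We refute (V2) at $(0,2)$, where $e_0>0$: $[1,2]\ge e_0+e_2$, $[2,2]\ge e_0+p_2$, $[0,1]$, and $[0,3]\ge q_0+e_0$ are all $>1$. Impossible.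

**(E3)** *$\{\pi_1,\pi_4\}=\{1,2\}$*, say $\pi_1=1$, $\pi_4=2$. So $p_1=q_2=0$ and
$$[2,1]=p_0+e_2\ge1,\qquad[1,4]=q_0+f_1\ge1.$$
If $\pi_2=0$, then (f2) gives $e_1+e_2+p_0+f_0=1$, impossible as $e_1>0$. If $\pi_3=0$, then (f3) gives $f_1+f_2+e_0+q_0=1$, impossible as $f_2>0$. So $e_0,f_0>0$. By (f1), $\pi_3\ne1$ implies $p_0+p_2+e_1=1$; by (f4), $\pi_2\ne2$ implies $q_0+q_1+f_2=1$.

* $\pi_2=\pi_3=1$: $[1,4]=q_0$, so $q_0=1$, contradicting $q_0+q_1+f_2=1$.
* $\pi_2=\pi_3=2$: $[2,1]=p_0$, so $p_0=1$, contradicting $p_0+p_2+e_1=1$.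
* $\pi_2=2$, $\pi_3=1$: $p_0=q_0=1$ as in the previous two items; $[1,2]=e_0$ and $[2,3]=f_0$, so $e_0=f_0=1$; and $[1,0]=x+q_1\ge1$. With $p_2>0$ the total exceeds $5$, impossible.
* $\pi_2=1$, $\pi_3=2$: so $e_1=f_2=0$. We show that $a$ is half an indicator vector. We have $p_0+p_2=1$ and $q_0+q_1=1$. Put $t=p_0$, $\tau=q_0$. Then
 $$[2,0]=x+p_2\ge1,\quad[1,0]=x+q_1\ge1,\quad[2,1]=p_0+e_2\ge1,\quad[1,4]=q_0+f_1\ge1,$$
 and $[2,2]=e_0+p_2\ge1$ gives $e_0\ge t$, $[1,3]=f_0+q_1\ge1$ gives $f_0\ge\tau$; moreover $e_2\ge1-t$ and $f_1\ge1-\tau$, so $e_0+e_2\ge1$ and $f_0+f_1\ge1$. Let $Z=B$, that is, $R_0=\{0\}$, $R_1=R_2=\{0,2\}$, $R_3=R_4=\{0,1\}$. The numbers $|N(r,c)\cap Z|$ are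
 $$\begin{array}{c|ccccc}&c=0&1&2&3&4\\\hline r=0&2&3&3&3&3\\ r=1&2&2&3&2&2\\ r=2&2&2&2&3&2\end{array}$$
 For instance, $N(1,2)$ meets $Z$ in $(0,2),(2,2),(1,3)$, and $N(2,4)$ in $(0,4),(1,4)$. So $\frac12\mathbf 1_Z\in\mathcal Q$, with slack supported on the six $m$ marked $3$. In $a$,
 $$[0,1]=p_2+x+e_0\ge1+e_0,\quad[0,2]=e_2+p_0+f_0\ge1+f_0,\quad[1,2]=e_0+e_2+f_1\ge1+f_1,$$
 $$[0,3]=f_1+q_0+e_0\ge1+e_0,\quad[2,3]=f_0+f_1+e_2\ge1+e_2,\quad[0,4]=q_1+x+f_0\ge1+f_0$$
 are all $>1$, so these six $m$ lie in $T$. By (V1), $a=\frac12\mathbf 1_Z$, with $|N(m)\cap Z|\in\{2,3\}$ for all $m$.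

All cases are done: Main Lemma 6 is proved. By Section 7 it implies Theorem 5, and by Section 5 this proves Theorem 3. The conjecture is false. $\blacksquare$

## 11. Counterexamples on every number $n\ge15$ of vertices

**Theorem 7.** For every $n\ge15$ there is a $4$-uniform counterexample on $n$ vertices.

**Proof.** Call a $k$-uniform $(V,\mathcal E)$ with $|V|\ge2$ good if no $\emptyset\ne Z\subsetneq V$ is constant (so (H) holds, by Lemma 2) and no $h$ satisfies (C). The hypergraph of Section 3 is good. We show how to add one vertex, as a twin of an old one.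

Given a good $(V,\mathcal E)$ and $v\in V$, let $V'=V\cup\{w\}$ with $w$ new, and $\mathcal E'=\mathcal E\cup\{X-v+w:v\in X\in\mathcal E\}$, where $X-v+w=(X\setminus\{v\})\cup\{w\}$. This is $k$-uniform. Write $f'$ for the function $f$ of $(V',\mathcal E')$.

**Step 1: no constant sets.** The vertex $v$ lies in some $X\in\mathcal E$, since $\{v\}$ is not constant. Let $Z\subseteq V'$ be constant for $\mathcal E'$. Comparing $X$ with $X-v+w$ gives $v\in Z\iff w\in Z$. Moreover $Z\cap V$ is constant for $\mathcal E$, so $Z\cap V\in\{\emptyset,V\}$, and hence $Z\in\{\emptyset,V'\}$.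

**Step 2: transfer a function on $\mathcal E'$ to $\mathcal E$.** Suppose $h':\mathcal E'\to V'$ satisfies (C). Each vertex is missed by some member of $\mathcal E'$: $w$ by the members of $\mathcal E$, and $u\in V$ because $\{u\}$ is not constant on $\mathcal E$. So $h'(X')\in X'$ for all $X'\in\mathcal E'$, by the observation in Section 2. Define $h:\mathcal E\to V$ as follows.

* If $v\notin X$, put $h(X)=h'(X)$.
* If $v\in X$ and $h'(X)\ne v$, put $h(X)=h'(X)$.
* If $v\in X$, $h'(X)=v$ and $h'(X-v+w)\ne w$, put $h(X)=h'(X-v+w)$.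
* If $v\in X$, $h'(X)=v$ and $h'(X-v+w)=w$, put $h(X)=v$.

**Step 3: transfer the bad set back.** As $(V,\mathcal E)$ is good, there is $\emptyset\ne Z\subsetneq V$ with $Z\subseteq h(\mathcal E_Z)$. Let $Z'=Z$ if $v\notin Z$ and $Z'=Z\cup\{w\}$ if $v\in Z$. Then $\emptyset\ne Z'\subsetneq V'$. For $X\in\mathcal E$, the set $X$ and (if $v\in X$) the set $X-v+w$ both meet $Z'$ in $|X\cap Z|$ elements, because $v\in Z'\iff w\in Z'$. So $f'(Z')=f(Z)$, and each of these sets belongs to $\mathcal E'_{Z'}$ iff $X\in\mathcal E_Z$.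

Let $z\in Z\setminus\{v\}$. Then $z=h(X)$ for some $X\in\mathcal E_Z$, and $h(X)\ne v$ is $h'(X)$ or $h'(X-v+w)$; so $z\in h'(\mathcal E'_{Z'})$. If $v\in Z$, then $v=h(X)$ for some $X\in\mathcal E_Z$. In the first case of the definition $h(X)\in X\not\ni v$; in the second $h(X)\ne v$; in the third $h(X)\in X-v+w\not\ni v$. So the fourth case applies: $h'(X)=v$ and $h'(X-v+w)=w$, and $v,w\in h'(\mathcal E'_{Z'})$. In all cases $Z'\subseteq h'(\mathcal E'_{Z'})$, contradicting (C) for $h'$. So $(V',\mathcal E')$ is good.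

Starting from $15$ vertices and iterating gives every $n\ge15$. $\square$

The hypergraphs of Theorems 3 and 7 have $f(V)=4$, and Proposition 1 covers $f(V)\le1$. These notes make no claim about $f(V)\in\{2,3\}$.
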